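# $\sigma$-Cushioned Closed Refinements and Submetacompactness

Throughout, all spaces are $T_1$. For a family $\mathcal G$ of subsets of $X$ and $x\in X$ put
$$(\mathcal G)_x=\{G\in\mathcal G:x\in G\},\qquad \operatorname{ord}(x,\mathcal G)=|(\mathcal G)_x|,\qquad \operatorname{St}(x,\mathcal G)=\bigcup(\mathcal G)_x .$$
An *open refinement* of an open cover $\mathcal U$ is an open cover of $X$ each of whose members lies in a member of $\mathcal U$.

## 1. Orthocompact spaces with $\sigma$-cushioned refinements

A space is submetacompact if every open cover has countably many open refinements such that each point lies in only finitely many members of at least one of them. We ask when this follows from information about closed sets: every directed open cover is refined by countably many families of closed sets whose unions have closures that the cover still controls. We begin with the class of spaces where the answer is easy, the orthocompact spaces.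

**Definition (directed cover).** An open cover $\mathcal U$ is *directed* if for any $U_1,U_2\in\mathcal U$ there is $U_3\in\mathcal U$ with $U_1\cup U_2\subset U_3$.

For instance, $\{[0,\alpha]:\alpha<\omega_1\}$ is a directed open cover of the ordinal space $\omega_1$. For any open cover $\mathcal G$, the family $\mathcal G^F$ of finite unions of members of $\mathcal G$ is a directed open cover.

**Definition (cushioned, $\sigma$-cushionable).** A collection $\mathcal F$ of subsets of $X$ is *cushioned* in a cover $\mathcal U$ if one can assign to each $F\in\mathcal F$ some $U_F\in\mathcal U$ with $F\subset U_F$ such that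
$$\operatorname{Cl}\Big(\bigcup\mathcal F'\Big)\subset\bigcup\{U_F:F\in\mathcal F'\}\qquad\text{for every }\mathcal F'\subset\mathcal F .$$
A *closed refinement* of $\mathcal U$ is a cover of $X$ by closed sets, each contained in a member of $\mathcal U$. It is *$\sigma$-cushioned* if it is $\bigcup_{n\in\omega}\mathcal F_n$ with each $\mathcal F_n$ cushioned in $\mathcal U$. We call $X$ *$\sigma$-cushionable* if every directed open cover of $X$ has a $\sigma$-cushioned closed refinement.

**Definition (closure-preserving).** A family $\mathcal F$ of closed sets is *closure-preserving* if $\bigcup\mathcal F'$ is closed for every $\mathcal F'\subset\mathcal F$. It is *$\sigma$-closure-preserving* if it is a countable union of closure-preserving families.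

A closure-preserving family of closed sets, each contained in a member of $\mathcal U$, is cushioned in $\mathcal U$: choose any $U_F\supset F$; then $\operatorname{Cl}(\bigcup\mathcal F')=\bigcup\mathcal F'\subset\bigcup\{U_F:F\in\mathcal F'\}$. Cushioned families need not be closure-preserving. The family of all $\{1/n\}$, $n\ge1$, in $\mathbb R$ is cushioned in the cover $\{\mathbb R\}$, but $0$ lies in the closure of its union. The choice of $U_F$ matters: the assignment $\{1/n\}\mapsto(1/(n+1),2)$ does not cushion this family, since $0$ is in no set $(1/(n+1),2)$.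

The next fact turns cushioning into a statement about neighborhoods of points. We use it throughout.

**Fact 1.** Let $F\subset U_F\in\mathcal U$ for all $F\in\mathcal F$. The assignment $F\mapsto U_F$ witnesses that $\mathcal F$ is cushioned in $\mathcal U$ if and only if there are open sets $V(z)\ni z$ $(z\in X)$ with
$$V(z)\cap F\ne\emptyset\ \Longrightarrow\ z\in U_F\qquad(z\in X,\ F\in\mathcal F).\tag{1}$$

*Proof.* If $\mathcal F$ is cushioned by $F\mapsto U_F$, let $V(z)=X\setminus\operatorname{Cl}\bigcup\{F\in\mathcal F:z\notin U_F\}$. The closure is contained in $\bigcup\{U_F:z\notin U_F\}$, which omits $z$; so $z\in V(z)$. If $V(z)$ meets $F$, then $F$ was not among the removed sets, so $z\in U_F$. Conversely, assume (1) and let $z\in\operatorname{Cl}\bigcup\mathcal F'$. Then $V(z)$ meets some $F\in\mathcal F'$, so $z\in U_F$. $\square$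

**Definition (submetacompact, orthocompact).** $X$ is *submetacompact* ($\theta$-refinable) if every open cover has a sequence $\{\mathcal G_n:n\in\omega\}$ of open refinements such that for each $x\in X$ there is $n$ with $\operatorname{ord}(x,\mathcal G_n)<\omega$. $X$ is *orthocompact* if every open cover has an open refinement $\mathcal G$ with $x\in\operatorname{Int}\bigcap(\mathcal G)_x$ for all $x\in X$.

**Example 1 (countable spaces).** Let $X=\{x_n:n\in\omega\}$ be $T_1$. It is $\sigma$-cushionable: each family $\mathcal F_n=\{\{x_n\}\}$ consists of a single closed set, so it is cushioned. It is submetacompact: given $\mathcal U$, pick $x_n\in U_n\in\mathcal U$ and let $\mathcal G_n=\{U_n\}\cup\{U\setminus\{x_n\}:U\in\mathcal U\}$. This is an open refinement with $\operatorname{ord}(x_n,\mathcal G_n)=1$.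

**Example 2 (the space $\omega_1$).** The ordinal space $\omega_1$ is orthocompact but not $\sigma$-cushionable.

*Orthocompact.* Given an open cover, choose for each limit $\lambda$ an ordinal $f(\lambda)<\lambda$ such that $(f(\lambda),\lambda]$ lies in a member of the cover. By the pressing-down lemma there are $\beta$ and a stationary set $S$ with $f(\lambda)=\beta$ for $\lambda\in S$. Take all $(\beta,\lambda]$ with $\lambda\in S$, together with the traces on the clopen compact set $[0,\beta]$ of finitely many members of the cover that cover $[0,\beta]$. As $S$ is unbounded, this is an open refinement. For $x>\beta$ the intersection of the members containing $x$ is $(\beta,\min\{\lambda\in S:\lambda\ge x\}]$, which is open. For $x\le\beta$ it is a finite intersection of open sets.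

*Not $\sigma$-cushionable.* Let $\bigcup_n\mathcal F_n$ be a closed refinement of $\{[0,\alpha]:\alpha<\omega_1\}$ with $\mathcal F_n$ cushioned by $F\mapsto[0,\alpha_F]$. Some $\bigcup\mathcal F_n$ is unbounded. For this $n$ choose inductively $F_i\in\mathcal F_n$ and $x_i\in F_i$ with $x_{i+1}>\alpha_{F_i}$. Then $x_0\le\alpha_{F_0}<x_1\le\alpha_{F_1}<\cdots$, and the supremum $\lambda$ lies in $\operatorname{Cl}\bigcup_iF_i$ but in no $[0,\alpha_{F_i}]$, a contradiction.

We use one published theorem, from H. J. K. Junnila, *On submetacompactness*, Topology Proc. 3 (1978), 375–405.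

**Junnila's theorem.** A space is submetacompact if and only if every directed open cover has a $\sigma$-closure-preserving closed refinement.

Since closure-preserving closed families of sets contained in members of $\mathcal U$ are cushioned in $\mathcal U$, every submetacompact space is $\sigma$-cushionable. The converse is the interesting direction, and with orthocompactness it holds.

**Proposition 2.** Every orthocompact $\sigma$-cushionable space is submetacompact.

*Proof.* Let $\mathcal U$ be a directed open cover of $X$. By Junnila's theorem it is enough to find a $\sigma$-closure-preserving closed refinement of $\mathcal U$.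

**Step 1 (finite unions).** We apply the cushioning hypothesis to a cover built from an orthocompact refinement. Let $\mathcal G$ be an open refinement of $\mathcal U$ with $x\in\operatorname{Int}\bigcap(\mathcal G)_x$ for all $x$. The cover $\mathcal G^F$ is directed, so it has a closed refinement $\bigcup_k\mathcal F_k$ with $\mathcal F_k$ cushioned in $\mathcal G^F$ by $F\mapsto H_F$. As $\mathcal U$ is directed, each $H_F$ lies in a member of $\mathcal U$.

**Step 2 (neighborhoods that respect both conditions).** We combine the set $V(x)$ of Fact 1 with the orthocompact neighborhood. For $x\in X$ let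
$$V_k(x)=\operatorname{Int}\bigcap(\mathcal G)_x\setminus\operatorname{Cl}\bigcup\{F\in\mathcal F_k:x\notin H_F\}.$$
By the proof of Fact 1 this is an open neighborhood of $x$. Let $\mathcal V_k=\{V_k(x):x\in X\}$.

**Step 3 (a bound on stars).** We show: if $y\in F\in\mathcal F_k$, then $\operatorname{St}(y,\mathcal V_k)\subset H_F$. Let $y\in V_k(x)$. Then $x\in H_F$, since otherwise $y\in F$ would have been removed. Write $H_F=G_1\cup\dots\cup G_r$ with $G_j\in\mathcal G$, and say $x\in G_j$. Then $V_k(x)\subset\bigcap(\mathcal G)_x\subset G_j\subset H_F$.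

**Step 4 (a closure-preserving family).** We use orthocompactness a second time. Let $\mathcal V_k'$ be an open refinement of $\mathcal V_k$ with $x\in\operatorname{Int}\bigcap(\mathcal V'_k)_x$ for all $x$, and for $U\in\mathcal U$ let $K_{k,U}=\{y:\operatorname{St}(y,\mathcal V_k')\subset U\}\subset U$. For fixed $k$ these sets are closed and form a closure-preserving family. Indeed, let $\mathcal U'\subset\mathcal U$ and $y\notin\bigcup_{U\in\mathcal U'}K_{k,U}$. For each $U\in\mathcal U'$ some $G\in(\mathcal V_k')_y$ is not contained in $U$. Every point of the neighborhood $\operatorname{Int}\bigcap(\mathcal V'_k)_y$ of $y$ lies in all these $G$, so its star is not contained in any $U\in\mathcal U'$. The neighborhood therefore misses the union.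

**Step 5 (covering).** It remains to see that the sets $K_{k,U}$ cover $X$. Given $y$, choose $k$ and $F$ with $y\in F\in\mathcal F_k$. Then $\operatorname{St}(y,\mathcal V_k')\subset\operatorname{St}(y,\mathcal V_k)\subset H_F\subset U$ for some $U\in\mathcal U$, so $y\in K_{k,U}$. $\square$

## 2. From one refinement to countably many

What changes if the interior condition is spread over a sequence of refinements, in the same way as submetacompactness spreads point-finiteness?

**Definition (suborthocompact).** $X$ is *suborthocompact* if every open cover has a sequence $\{\mathcal G_n:n\in\omega\}$ of open refinements such that for each $x\in X$ there is $n$ with $x\in\operatorname{Int}\bigcap(\mathcal G_n)_x$.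

Every submetacompact space is suborthocompact, because a finite intersection of open sets is open. The following is Problem E of the paper "Covering Properties Characterized By Orthocompactness And Subnormality Of Products" (https://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/0901-3.pdf).

**Problem E.** If every directed open cover of a (suborthocompact) space $X$ has a $\sigma$-cushioned closed refinement, is $X$ submetacompact?

The question is posed for arbitrary $X$, and also for suborthocompact $X$. A known related result reads: if $X$ is suborthocompact and every directed open cover of $X$ has a *cushioned* closed refinement, then $X$ is metacompact.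

The first approach is to repeat the proof of Proposition 2. Suborthocompactness gives refinements $\mathcal G_n$ and sets $C_n$ with $\bigcup_nC_n=X$ and $x\in\operatorname{Int}\bigcap(\mathcal G_n)_x$ for $x\in C_n$. Fix $n$ and try to follow the steps.

In Step 2 the set $V_{n,k}(x)$ is defined for $x\in C_n$ only, and these sets need not cover $X$. Suppose that for $x\notin C_n$ we use some $G\in(\mathcal G_n)_x$ in place of $\operatorname{Int}\bigcap(\mathcal G_n)_x$. Then Step 3 stops. From $y\in F$ and $y\in V_{n,k}(x)$ we still get $x\in H_F=G_1\cup\dots\cup G_r$, hence $x\in G_j$ for some $j$, but nothing relates $G$ to $G_j$. A set added to cover the remaining points does no harm to Step 3 at points of $C_n$ if it misses $C_n$. An open set that misses $C_n$ also misses $\operatorname{Cl}C_n$, so the points of $\operatorname{Cl}C_n\setminus C_n$ cannot be reached in this way. The same points cause trouble in Step 4, where one needs a neighborhood of $y$ that misses all $K$'s even when $y$ is outside the good set.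

Both difficulties disappear if the sets $C_n$ are closed.

**Definition (closed-suborthocompact).** $X$ is *closed-suborthocompact* if every open cover $\mathcal U$ has open refinements $\mathcal G_n$ $(n\in\omega)$ and closed sets $C_n$ with $\bigcup_nC_n=X$ and $x\in\operatorname{Int}\bigcap(\mathcal G_n)_x$ for all $x\in C_n$.

Suborthocompactness is the same condition with arbitrary sets $C_n$, and orthocompactness is the case $C_n=X$. So $\omega_1$ is closed-suborthocompact by Example 2; and so is every countable $T_1$ space, using the refinements of Example 1 and $C_n=\{x_n\}$.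

**Theorem B.** A space is submetacompact if and only if it is $\sigma$-cushionable and closed-suborthocompact. In particular, every orthocompact $\sigma$-cushionable space is submetacompact.

**Theorem A (ZFC).** There is a Hausdorff (hence $T_1$) space $X$ which is suborthocompact and $\sigma$-cushionable but not submetacompact.

By Theorem A, the answer to Problem E is *no* for suborthocompact spaces, and therefore also for arbitrary spaces; and "closed-suborthocompact" cannot be weakened to "suborthocompact" in Theorem B. Nothing is claimed about regular spaces in Theorem A.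

## 3. Closed pieces suffice: Theorem B

**Necessity.** Let $X$ be submetacompact. We saw after Junnila's theorem that $X$ is $\sigma$-cushionable. To get closed pieces, take an open cover, let $\{\mathcal G_n\}$ be as in the definition of submetacompactness, and put
$$C_{n,j}=\{x:\operatorname{ord}(x,\mathcal G_n)\le j\}.$$
If $x\notin C_{n,j}$, then $x$ lies in $j+1$ different members of $\mathcal G_n$, and their intersection is a neighborhood of $x$ that misses $C_{n,j}$. So $C_{n,j}$ is closed. These sets cover $X$, and for $x\in C_{n,j}$ the set $\bigcap(\mathcal G_n)_x$ is a finite intersection of open sets, hence open. Pairing $\mathcal G_n$ with each $C_{n,j}$ gives a sequence as in the definition of closed-suborthocompactness.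

**Sufficiency.** Let $X$ be $\sigma$-cushionable and closed-suborthocompact, and let $\mathcal U$ be a directed open cover. We follow the steps of Proposition 2 and again aim at a $\sigma$-closure-preserving closed refinement.

**Step 1 (finite unions).** As before, cushioning is applied to covers by finite unions. Take $(\mathcal G_n,C_n)_{n\in\omega}$ for $\mathcal U$ by closed-suborthocompactness. For each $n$ the cover $\mathcal G_n^F$ is directed, and each of its members lies in a member of $\mathcal U$ because $\mathcal U$ is directed. Let $\bigcup_k\mathcal F_k^n$ be a closed refinement of $\mathcal G_n^F$ with each $\mathcal F^n_k$ cushioned in $\mathcal G_n^F$ by $F\mapsto H_F$ (the assignment may depend on $n$ and $k$).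

**Step 2 (covers that are good on $C_n$).** For $x\in C_n$ let
$$V_{n,k}(x)=\operatorname{Int}\bigcap(\mathcal G_n)_x\setminus\operatorname{Cl}\bigcup\{F\in\mathcal F_k^n:x\notin H_F\}.$$
The first set contains $x$ because $x\in C_n$. The closure lies in $\bigcup\{H_F:x\notin H_F\}$, which omits $x$. So this is an open neighborhood of $x$. Since $C_n$ is closed,
$$\mathcal V_{n,k}=\{V_{n,k}(x):x\in C_n\}\cup\{X\setminus C_n\}$$
is an open cover of $X$. This is the first place where closedness is used.

**Step 3 (a bound on stars at points of $C_n$).** We show: if $y\in C_n$ and $y\in F\in\mathcal F_k^n$, then $\operatorname{St}(y,\mathcal V_{n,k})\subset H_F$. Let $y\in V_{n,k}(x)$ with $x\in C_n$. Then $x\in H_F$, since otherwise $y\in F$ would have been removed. Write $H_F=G_1\cup\dots\cup G_r$ with $G_j\in\mathcal G_n$, and say $x\in G_j$. Then $V_{n,k}(x)\subset\bigcap(\mathcal G_n)_x\subset G_j\subset H_F$. The one remaining member $X\setminus C_n$ does not contain $y$.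

**Step 4 (closure-preserving families).** We apply closed-suborthocompactness a second time, to each cover $\mathcal V_{n,k}$, and get open refinements $\mathcal V_{n,k,j}$ of $\mathcal V_{n,k}$ and closed sets $C_{n,k,j}$ $(j\in\omega)$. For $U\in\mathcal U$ put
$$K_{n,k,j,U}=\{y\in C_n\cap C_{n,k,j}:\operatorname{St}(y,\mathcal V_{n,k,j})\subset U\}\subset U .$$
Fix $n,k,j$. The family $\{K_{n,k,j,U}:U\in\mathcal U\}$ consists of closed sets and is closure-preserving. To see this, let $\mathcal U'\subset\mathcal U$ and $y\notin\bigcup_{U\in\mathcal U'}K_{n,k,j,U}$. If $y\notin C_n\cap C_{n,k,j}$, the complement of this closed set is a neighborhood of $y$ missing the union. This is the second place where closedness is used. If $y\in C_n\cap C_{n,k,j}$, then for each $U\in\mathcal U'$ some $G\in(\mathcal V_{n,k,j})_y$ is not contained in $U$. Every point of $\operatorname{Int}\bigcap(\mathcal V_{n,k,j})_y$, a neighborhood of $y$ because $y\in C_{n,k,j}$, lies in all these $G$. So this neighborhood misses every $K_{n,k,j,U}$ with $U\in\mathcal U'$.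

**Step 5 (covering).** Given $y$, choose $n$ with $y\in C_n$, then $k$ and $F$ with $y\in F\in\mathcal F^n_k$, then $j$ with $y\in C_{n,k,j}$. Then
$$\operatorname{St}(y,\mathcal V_{n,k,j})\subset\operatorname{St}(y,\mathcal V_{n,k})\subset H_F\subset U\quad\text{for some }U\in\mathcal U,$$
so $y\in K_{n,k,j,U}$. Hence $\mathcal U$ has a $\sigma$-closure-preserving closed refinement, and $X$ is submetacompact by Junnila's theorem. The last sentence of Theorem B is the case $C_n=X$. $\blacksquare$

## 4. A tree with its branches

We turn to Theorem A. The following small space fails to be submetacompact for a very simple reason, and seeing why it is not yet a solution tells us what to build.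

Let $Z=\omega^{<\omega}\cup\omega^\omega$. The points of $\omega^\omega$ are isolated. A basic neighborhood of $\tau\in\omega^{<\omega}$ is $\{\tau\}\cup E_c(\tau)$, where $c\in\omega$ and $E_c(\tau)=\{m\in\omega^\omega:\tau\subset m,\ m(|\tau|)\ge c\}$. Here $|\tau|$ is the length of $\tau$, and $\subset$ between sequences means initial segment.

*$Z$ is Hausdorff.* To separate $\tau$ from $m$ use $c=m(|\tau|)+1$ and $\{m\}$. Incomparable $\tau,\tau'$ have disjoint neighborhoods with $c=0$. For $\tau\subsetneq\tau'$ use $c=\tau'(|\tau|)+1$ at $\tau$ and $c=0$ at $\tau'$.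

*$Z$ is orthocompact.* Given an open cover, choose for each $\tau$ a member $W(\tau)\ni\tau$. Take all sets $W(\tau)\cap(\{\tau\}\cup\omega^\omega)$ and all $\{m\}$. Each $\tau$ lies in exactly one of these open sets, and each $m$ is isolated.

*$Z$ is not submetacompact.* Let $\mathcal G_k$ $(k\in\omega)$ be open refinements of $\{\{\tau\}\cup\omega^\omega:\tau\in\omega^{<\omega}\}$. Choose $G_k(\tau)\in\mathcal G_k$ and $c_{k,\tau}$ with $\{\tau\}\cup E_{c_{k,\tau}}(\tau)\subset G_k(\tau)$, and define recursively $m(n)=\max\{c_{k,m\restriction n}:k\le n\}$. For each $k$ and each $n\ge k$ we have $m\in G_k(m{\restriction}n)$, and these sets are different for different $n$ since $G_k(\tau)\cap\omega^{<\omega}=\{\tau\}$. So $\operatorname{ord}(m,\mathcal G_k)$ is infinite for every $k$.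

*$Z$ is not $\sigma$-cushionable.* This follows from Proposition 2, but the direct argument is more useful. Consider the directed cover by the sets $T\cup\omega^\omega$ with $T\subset\omega^{<\omega}$ finite. Suppose it has a closed refinement $\bigcup_k\mathcal F_k$ with $\mathcal F_k$ cushioned by $F\mapsto U_F$. Let $V_k(\tau)$ be the neighborhoods from Fact 1. As above there is $m$ with $m\in V_k(m{\restriction}n)$ whenever $n\ge k$. Pick $k$ and $F$ with $m\in F\in\mathcal F_k$. By (1), $m{\restriction}n\in U_F$ for all $n\ge k$. But $U_F$ contains only finitely many points of $\omega^{<\omega}$, a contradiction.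

Thus a branch $m$ is forced to be close to infinitely many of its nodes $m{\restriction}n$, and this violates both properties. To save $\sigma$-cushionability, the infinitely many nodes must be swallowed, up to finitely many, by one member of the cover. So we add limit points $p$ to which the nodes converge. If the witnessing cover is to defeat submetacompactness, however, members of the refinements must still contain only finitely many of the nodes in question. A member that contains the limit of these nodes contains almost all of them.

The way out is to provide limit points at $\omega_1$ many levels, and to choose the level last. There are only countably many nodes, so the choices made at the nodes by a given sequence of refinements use only countably many levels $\xi<\omega_1$. Some level $\zeta$ lies beyond all of them. At level $\zeta$ only nodes whose length belongs to a set $A_\zeta$ matter. The cover consists of sets $U_\xi$ that contain the limit points of all levels up to $\xi$ and, as to the nodes of level $\zeta>\xi$, only finitely many lengths in $A_\zeta$. The sets $A_\zeta$ come from a tower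 of length $\omega_1$.

## 5. A tower of sets of odd numbers

Write $A\subset^*B$ if $A\setminus B$ is finite. For example, $\{1,3,5,7,\dots\}\subset^*\{7,9,11,\dots\}$. Let $O$ be the set of odd natural numbers. We construct $B_\xi\subset O$ $(\xi<\omega_1)$ such that $O\setminus B_\xi$ is infinite, $B_\eta\subset^*B_\xi$ for $\eta<\xi$, and $B_{\xi+1}\setminus B_\xi$ is infinite.

- Put $B_0=\emptyset$.
- Let $B_{\xi+1}$ be $B_\xi$ together with an infinite subset of $O\setminus B_\xi$ whose complement in $O\setminus B_\xi$ is also infinite.
- At a limit $\lambda=\sup_n\xi_n$ with $\xi_n$ increasing, pick $k_0<k_1<\cdots$ with $k_n\in O\setminus(B_{\xi_0}\cup\dots\cup B_{\xi_n})$. This is possible: the union is $\subset^*B_{\xi_n}$, and $O\setminus B_{\xi_n}$ is infinite. Put $B_\lambda=O\setminus\{k_n:n\in\omega\}$. Since $k_j\notin B_{\xi_n}$ for $j\ge n$, we get $B_{\xi_n}\setminus B_\lambda\subset\{k_j:j<n\}$, so $B_{\xi_n}\subset^*B_\lambda$. For arbitrary $\eta<\lambda$ take $n$ with $\eta<\xi_n$; then $B_\eta\subset^*B_{\xi_n}\subset^*B_\lambda$.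

Let $A_\xi=B_{\xi+1}\setminus B_\xi$, an infinite set. Then
$$A_\eta\setminus B_{\xi+1}\ \text{ is finite if }\eta\le\xi,\tag{2}$$
$$A_\zeta\cap B_{\xi+1}\ \text{ is finite if }\zeta>\xi.\tag{3}$$
For (2), $A_\eta\subset B_{\eta+1}\subset^*B_{\xi+1}$. For (3), $A_\zeta\cap B_\zeta=\emptyset$ and $B_{\xi+1}\subset^*B_\zeta$ because $\xi+1\le\zeta$.

## 6. The space $P\cup Y\cup D$

Fix distinct $z_\xi\in2^\omega$ $(\xi<\omega_1)$, and for $\xi\neq\eta$ let $\Delta(\xi,\eta)=\min\{n:z_\xi(n)\ne z_\eta(n)\}$. So $\Delta(\xi,\eta)\ge N$ means $z_\xi{\restriction}N=z_\eta{\restriction}N$. Let $\mathrm{Ev}=\{\sigma\in\omega^{<\omega}:|\sigma|\text{ even}\}$, and let $\Phi$ be the set of all functions $u:\omega_1\times\mathrm{Ev}\to\omega$. The underlying set is the disjoint union $X=P\cup Y\cup D$, where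

- $P=\{p(\xi,\sigma):\xi<\omega_1,\ \sigma\in\mathrm{Ev}\}$ (the limit points, of level $\xi$),
- $Y=\{x(t,\tau):t\in2^n,\ \tau\in\omega^n,\ n\text{ odd}\}$ (the nodes, a countable set),
- $D=\omega_1\times\omega^\omega$ (the branches, at each level).

For $a,N,c\in\omega$, $\gamma<\omega_1$, $u\in\Phi$ let
$$\begin{aligned}C_{a,N}(\xi,\sigma)=\ &\{x(t,\tau):t\subset z_\xi,\ |\tau|\in A_\xi,\ |\tau|\ge N,\ \sigma\subsetneq\tau,\ \tau(|\sigma|)\ge a\}\\ &\cup\{p(\eta,\rho):\eta<\xi,\ \Delta(\eta,\xi)\ge N,\ \sigma\subsetneq\rho,\ \rho(|\sigma|)\ge a\},\end{aligned}\tag{4}$$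
$$\begin{aligned}E_{\gamma,c,u}(t,\tau)=\{(\zeta,m)\in D:\ &t\subset z_\zeta,\ |\tau|\in A_\zeta,\ \tau\subset m,\ \zeta>\gamma,\\ &m(|\tau|)\ge c,\ \exists\,i\text{ even: }m(i)\ge u(\zeta,m{\restriction}i)\}.\end{aligned}\tag{5}$$

**Definition (the topology).** A set $G\subset X$ is *open* if and only if for every $p(\xi,\sigma)\in G$ some $C_{a,N}(\xi,\sigma)\subset G$, and for every $x(t,\tau)\in G$ some $E_{\gamma,c,u}(t,\tau)\subset G$.

Clearly $\emptyset$, $X$ and unions of open sets are open. The sets (4) and (5) decrease when their parameters increase ($u$ pointwise). So if $G,G'$ are open, the maxima of the respective parameters work for $G\cap G'$. Each point of $D$ is isolated, every subset of $D$ is open, and each set $\{x(t,\tau)\}\cup E_{\gamma,c,u}(t,\tau)$ is open. The sets $\{p(\xi,\sigma)\}\cup C_{a,N}(\xi,\sigma)$ are not asked to be open: an open set must also contain an $E$-set for each of its points of $Y$.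

As a concrete case, $C_{a,N}(\xi,\emptyset)$ consists of all nodes $x(z_\xi{\restriction}n,\tau)$ with $n\in A_\xi$, $n\ge N$, $|\tau|=n$ and $\tau(0)\ge a$, and of all $p(\eta,\rho)$ with $\eta<\xi$, $z_\eta{\restriction}N=z_\xi{\restriction}N$, $\rho\ne\emptyset$ and $\rho(0)\ge a$.

Here is what the ingredients are for. Every point of $P\cup Y$ carries a finite sequence of even ($P$) or odd ($Y$) length. The points near it carry sequences that extend this one, and the first new entry can be bounded below, by $a$ or by $c$. At a branch $(\zeta,m)$ the nodes $x(z_\zeta{\restriction}n,m{\restriction}n)$, $n\in A_\zeta$, should be swallowed by a neighborhood of some $p(\zeta,m{\restriction}i)$. This needs $m(i)\ge a$ for the number $a$ of that neighborhood. The function $u$ allows us to keep a branch away from all nodes if it has no such $i$. In $C_{a,N}(\xi,\sigma)$ the points $p(\eta,\rho)$ of lower levels are included because a branch will also be close to points of $P$ of lower levels, and these must be swallowed too. The binary sequences $z_\xi$ will separate $p(\xi,\sigma)$ from $p(\eta,\sigma)$.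

## 7. Disjoint neighborhoods

We show that $X$ is Hausdorff. We first exhibit enough open sets around points of $P$. For $a,N\in\omega$, $\gamma<\omega_1$ let $H(\xi,\sigma;a,N,\gamma)$ consist of $p(\xi,\sigma)$ and

- all $p(\eta,\rho)$ with $\eta<\xi$, $\Delta(\eta,\xi)\ge N$, $\sigma\subsetneq\rho$, $\rho(|\sigma|)\ge a$;
- all $x(t,\tau)$ with $t\supset z_\xi{\restriction}N$, $\sigma\subsetneq\tau$, $\tau(|\sigma|)\ge a$;
- all $(\zeta,m)$ with $\zeta>\gamma$, $z_\zeta{\restriction}N=z_\xi{\restriction}N$, $\sigma\subset m$, $m(|\sigma|)\ge a$.

**Step 1 (these sets are open).** We check the definition at each non-isolated point.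

At $p(\xi,\sigma)$ use $C_{a,N}(\xi,\sigma)$. Its nodes have $t\subset z_\xi$ and $|t|=|\tau|\ge N$, so $t\supset z_\xi{\restriction}N$; its points of $P$ satisfy exactly the first condition.

At another point $p(\eta,\rho)$ of the set use $C_{0,N}(\eta,\rho)$. Its nodes satisfy $t\supset z_\eta{\restriction}N=z_\xi{\restriction}N$ and $\sigma\subsetneq\rho\subsetneq\tau$, and $\tau(|\sigma|)=\rho(|\sigma|)\ge a$. Its points $p(\eta',\rho')$ satisfy $\eta'<\eta<\xi$ and $z_{\eta'}{\restriction}N=z_\eta{\restriction}N=z_\xi{\restriction}N$, and $\rho'\supsetneq\rho\supsetneq\sigma$, $\rho'(|\sigma|)=\rho(|\sigma|)\ge a$.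

At $x(t,\tau)$ use $E_{\gamma,0,0}(t,\tau)$. A point $(\zeta,m)$ of it has $\zeta>\gamma$, $z_\zeta\supset t\supset z_\xi{\restriction}N$, $\sigma\subset\tau\subset m$ and $m(|\sigma|)=\tau(|\sigma|)\ge a$.

**Step 2 (separation).** We go through the pairs of distinct points. When we write $\{x\}\cup E_{\gamma,c,0}$, the set $E$ is taken at the node $x$.

*A point $d=(\zeta,m)\in D$ and another point.* Take $\{d\}$ and, respectively, $\{d'\}$, $\{x\}\cup E_{\zeta,0,0}$, or $H(\cdot,\cdot;0,0,\zeta)$. The last two contain only points of $D$ with first coordinate greater than $\zeta$.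

*Nodes $x=x(t,\tau)$ and $x'=x(t',\tau')$.* If $|\tau|=|\tau'|$, then $\{x\}\cup E_{0,0,0}$ and $\{x'\}\cup E_{0,0,0}$ are disjoint: a common $(\zeta,m)$ would give $t=z_\zeta{\restriction}|\tau|=t'$ and $\tau=m{\restriction}|\tau|=\tau'$. If $|\tau|<|\tau'|$, use $c=\tau'(|\tau|)+1$ at $x$ and $c=0$ at $x'$. A common $(\zeta,m)$ would satisfy $m(|\tau|)=\tau'(|\tau|)<c$.

*Points $p(\xi,\sigma)$ and $x=x(t,\tau)$.* The lengths have different parity. If $|\tau|<|\sigma|$, use $H(\xi,\sigma;0,0,0)$ and $\{x\}\cup E_{0,c,0}$ with $c=\sigma(|\tau|)+1$. The first set does not contain $x$, since $\sigma\not\subset\tau$. A common $(\zeta,m)$ would satisfy $\sigma\subset m$ and $m(|\tau|)=\sigma(|\tau|)<c$. If $|\tau|>|\sigma|$, use $H(\xi,\sigma;\tau(|\sigma|)+1,0,0)$ and $\{x\}\cup E_{0,0,0}$. The first set omits $x$ because the entry $\tau(|\sigma|)$ is too small. A common $(\zeta,m)$ has $\tau\subset m$, so $m(|\sigma|)=\tau(|\sigma|)$ is too small as well.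

*Points $p(\xi,\sigma)$ and $p(\eta,\rho)$.* Suppose $|\sigma|<|\rho|$. Use $H(\xi,\sigma;\rho(|\sigma|)+1,0,0)$ and $H(\eta,\rho;0,0,0)$. All points of the second set carry sequences that extend $\rho$, so their entry at $|\sigma|$ is $\rho(|\sigma|)$; the points of the first set other than $p(\xi,\sigma)$ have a larger entry there; and $p(\xi,\sigma)$ itself carries a sequence shorter than $\rho$. If $|\sigma|=|\rho|$ and $\sigma\neq\rho$, use $a=N=\gamma=0$ for both: no sequence extends both $\sigma$ and $\rho$. If $\sigma=\rho$ and $\xi\ne\eta$, use $N=\Delta(\xi,\eta)+1$ and $a=\gamma=0$ for both. Then $z_\xi{\restriction}N\ne z_\eta{\restriction}N$, so no node, no point of $D$, and no point $p(\eta',\rho')$ with $\rho'\supsetneq\sigma$ lies in both sets. The two given points carry $\sigma$ itself, so neither lies in the set of the other.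

So $X$ is Hausdorff, and in particular $T_1$.

## 8. Neighborhoods with small inverse images

By Fact 1, families of singletons are cushioned as soon as there are open sets $V(z)\ni z$ such that, for each $y$ in question, the set of all $z$ with $y\in V(z)$ lies in the assigned set. The next lemma produces countably many such neighborhood assignments, indexed by $s\in\omega^{<\omega}$. For given sets $V_s(z)$ write $R_s(y)=\{z\in X:y\in V_s(z)\}$.

**Lemma 3.** For each $z\in X$ let $W(z)$ be an open set with $z\in W(z)$. There are open sets $V_s(z)\ni z$ $(z\in X,\ s\in\omega^{<\omega})$ such that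

- $(\alpha)$ if $y\in P\cup Y$, then $R_s(y)=\{y\}$ for some $s$;
- $(\beta)$ if $y\in D$, then for some $s$ and some finite $T\subset X$, $R_s(y)\subset\bigcup_{z\in T}W(z)$.

*Proof.*

**Step 1 (definition of $V_s(z)$).** We read off from $W$ the parameters that the neighborhoods must respect. For each $(\xi,\sigma)$ choose $a(\xi,\sigma),N(\xi,\sigma)$ with
$$C_{a(\xi,\sigma),N(\xi,\sigma)}(\xi,\sigma)\subset W(p(\xi,\sigma)),\tag{6}$$
and let $u\in\Phi$ be the function $u(\xi,\sigma)=a(\xi,\sigma)$. For $s\in\omega^{<\omega}$ let $l=|s|$, and let $a_s(\sigma)=s(|\sigma|)$ if $|\sigma|<l$, and $a_s(\sigma)=0$ otherwise. Thus $s$ prescribes a lower bound for the first new entry, for all $\sigma$ shorter than $l$ at once. Put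
$$V_s(d)=\{d\}\ (d\in D),\qquad V_s(x(t,\tau))=\{x(t,\tau)\}\cup E_{0,0,u}(t,\tau),$$
and let $V_s(p(\xi,\sigma))$ consist of $p(\xi,\sigma)$ and

- all $p(\eta,\rho)$ with $\eta<\xi$, $\Delta(\eta,\xi)\ge l$, $\sigma\subsetneq\rho$, $\rho(|\sigma|)\ge a_s(\sigma)$;
- all $x(t,\tau)$ with $t\supset z_\xi{\restriction}l$, $\sigma\subsetneq\tau$, $\tau(|\sigma|)\ge a_s(\sigma)$;
- all $(\zeta,m)$ with $\zeta>\xi$, $\Delta(\zeta,\xi)\ge l$, $\sigma\subset m$, $m(|\sigma|)\ge a_s(\sigma)$, and $m(i)\ge u(\zeta,m{\restriction}i)$ for some even $i$.

**Step 2 (openness).** Only $V_s(p(\xi,\sigma))$ needs a check. At $p(\xi,\sigma)$ use $C_{a_s(\sigma),l}(\xi,\sigma)$: its nodes have $t\subset z_\xi$ and $|t|\ge l$, so $t\supset z_\xi{\restriction}l$.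

At $p(\eta,\rho)$ use $C_{0,l}(\eta,\rho)$. Its nodes satisfy $t\supset z_\eta{\restriction}l=z_\xi{\restriction}l$ and $\sigma\subsetneq\rho\subsetneq\tau$. Its points $p(\eta',\rho')$ satisfy $\eta'<\eta<\xi$, $\Delta(\eta',\xi)\ge l$ and $\sigma\subsetneq\rho\subsetneq\rho'$. In both cases the entry at $|\sigma|$ is $\rho(|\sigma|)\ge a_s(\sigma)$.

At $x(t,\tau)$ use $E_{\xi,0,u}(t,\tau)$. If $(\zeta,m)$ is in it, then $\zeta>\xi$ and $z_\zeta\supset t\supset z_\xi{\restriction}l$, so $\Delta(\zeta,\xi)\ge l$. Further, $\sigma\subset\tau\subset m$ and $m(|\sigma|)=\tau(|\sigma|)\ge a_s(\sigma)$, and the condition with $u$ is part of the definition of $E_{\xi,0,u}$.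

**Step 3 (proof of $(\alpha)$).** We choose $s$ just above the sequence of $y$. Let $y=x(t,\tau)$ or $y=p(\eta,\tau)$. Let $|s|=|\tau|$ and $s(i)=\tau(i)+1$. Suppose $z\neq y$ and $y\in V_s(z)$. Since $V_s(d)=\{d\}$, and since $V_s(x(t',\tau'))$ has no point outside $D$ except $x(t',\tau')$, we must have $z=p(\xi,\sigma)$. Then $\sigma\subsetneq\tau$, so $|\sigma|<|s|$, and $\tau(|\sigma|)\ge a_s(\sigma)=s(|\sigma|)=\tau(|\sigma|)+1$, a contradiction. So $R_s(y)=\{y\}$.

**Step 4 (proof of $(\beta)$, branches that are cut off).** Let $y=(\zeta,m)$. If $m(i)<u(\zeta,m{\restriction}i)$ for all even $i$, then $y$ lies in no $V_s(x(t,\tau))$ and in no $V_s(p(\xi,\sigma))$. So $R_s(y)=\{y\}\subset W(y)$ for every $s$.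

**Step 5 (proof of $(\beta)$, the other branches).** We now find one point $p^*\in P$ whose set $W(p^*)$ swallows almost all of $R_s(y)$. Fix an even $i_0$ with $m(i_0)\ge u(\zeta,m{\restriction}i_0)=a(\zeta,m{\restriction}i_0)$, and let
$$p^*=p(\zeta,m{\restriction}i_0),\quad a^*=a(\zeta,m{\restriction}i_0),\quad N^*=N(\zeta,m{\restriction}i_0),\quad l=\max(i_0+1,N^*),$$
$$s=\langle m(0)+1,\dots,m(l-1)+1\rangle .$$
Let $z\in R_s(y)$, $z\ne y$; then $z\in P\cup Y$.

If $z=p(\xi,\sigma)$, then $\xi<\zeta$, $\Delta(\xi,\zeta)\ge l\ge N^*$, $\sigma\subset m$ and $m(|\sigma|)\ge a_s(\sigma)$. If $|\sigma|<l$, the last condition would read $m(|\sigma|)\ge m(|\sigma|)+1$. So $|\sigma|\ge l>i_0$. Hence $m{\restriction}i_0\subsetneq\sigma$ and $\sigma(i_0)=m(i_0)\ge a^*$. By (4), $z\in C_{a^*,N^*}(\zeta,m{\restriction}i_0)\subset W(p^*)$, the inclusion being (6). Here the points of lower level in (4) are needed.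

If $z=x(t,\tau)$, let $n=|\tau|$. From $y\in E_{0,0,u}(t,\tau)$ we get $n\in A_\zeta$, $\tau=m{\restriction}n$ and $t=z_\zeta{\restriction}n$. If $n\ge l$, then $n\ge N^*$ and $n>i_0$, so $m{\restriction}i_0\subsetneq\tau$ and $\tau(i_0)=m(i_0)\ge a^*$; again $z\in C_{a^*,N^*}(\zeta,m{\restriction}i_0)\subset W(p^*)$. If $n<l$, then $z$ is one of the finitely many points $x(z_\zeta{\restriction}n,m{\restriction}n)$ with $n<l$ odd. Altogether
$$R_s(y)\subset W(p^*)\cup W(y)\cup\bigcup\{W(x(z_\zeta{\restriction}n,m{\restriction}n)):n<l\text{ odd}\}.\qquad\square$$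

## 9. $X$ is $\sigma$-cushionable and suborthocompact

**$\sigma$-cushionable.** We use Lemma 3 to cushion singletons. Let $\mathcal W$ be a directed open cover. Choose $W(z)\in\mathcal W$ with $z\in W(z)$ and take $V_s(z)$ from Lemma 3. For each $y$ there is $s(y)\in\omega^{<\omega}$ such that $R_{s(y)}(y)$ lies in a finite union of sets $W(z)$: for $y\in P\cup Y$ in $W(y)$ alone, by $(\alpha)$; for $y\in D$ by $(\beta)$. Since $\mathcal W$ is directed, $R_{s(y)}(y)\subset W_y$ for some $W_y\in\mathcal W$. As $y\in R_{s(y)}(y)$, we have $y\in W_y$. Let
$$\mathcal F_s=\{\{y\}:s(y)=s\}\qquad(s\in\omega^{<\omega}).$$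
Singletons are closed, so $\bigcup_s\mathcal F_s$ is a closed refinement of $\mathcal W$, and the index set $\omega^{<\omega}$ is countable. For fixed $s$, if $V_s(z)$ meets $\{y\}\in\mathcal F_s$, then $z\in R_s(y)\subset W_y$. This is condition (1), so by Fact 1 the family $\mathcal F_s$ is cushioned in $\mathcal W$ by $\{y\}\mapsto W_y$.

**Suborthocompact.** Here $(\alpha)$ is enough. Let $\mathcal W$ be an open cover, choose $W(z)\in\mathcal W$ with $z\in W(z)$, take $V_s(z)$ from Lemma 3, and let $\mathcal G_s=\{V_s(z)\cap W(z):z\in X\}$ for $s\in\omega^{<\omega}$. These are countably many open refinements of $\mathcal W$. If $y\in P\cup Y$, choose $s$ with $R_s(y)=\{y\}$. Then the only member of $\mathcal G_s$ that contains $y$ is the open set $V_s(y)\cap W(y)$, so $y\in\operatorname{Int}\bigcap(\mathcal G_s)_y$. If $y\in D$, then $y$ is isolated, so $y\in\operatorname{Int}\bigcap(\mathcal G_s)_y$ for every $s$.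

## 10. A level beyond all choices: $X$ is not submetacompact

**Step 1 (the cover).** We use the tower to define a cover that contains limit points level by level. For $\xi<\omega_1$ let
$$U_\xi=\{p(\eta,\sigma):\eta\le\xi,\ \sigma\in\mathrm{Ev}\}\cup\{x(t,\tau):|\tau|\in B_{\xi+1}\}\cup D .$$
This set is open. At $p(\eta,\sigma)\in U_\xi$, by (2) there is $N$ such that every $n\in A_\eta$ with $n\ge N$ belongs to $B_{\xi+1}$; then $C_{0,N}(\eta,\sigma)\subset U_\xi$, since its nodes have $|\tau|\in A_\eta$, $|\tau|\ge N$, and its points of $P$ have level below $\eta\le\xi$. At nodes use $D\subset U_\xi$. The sets $\{x\}\cup D$ with $x\in Y$ are open as well, so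
$$\mathcal U=\{U_\xi:\xi<\omega_1\}\cup\{\{x\}\cup D:x\in Y\}$$
is an open cover of $X$. Let $\mathcal G_k$ $(k\in\omega)$ be any open refinements of $\mathcal U$. We shall find $d\in D$ with $\operatorname{ord}(d,\mathcal G_k)$ infinite for all $k$.

**Step 2 (countably many choices).** We record what the refinements do at the nodes. For $k\in\omega$ and $y=x(t,\tau)\in Y$ choose $G_k(y)\in\mathcal G_k$ with $y\in G_k(y)$, and $\gamma_{k,y},c_{k,y},u_{k,y}$ with
$$E_{\gamma_{k,y},c_{k,y},u_{k,y}}(t,\tau)\subset G_k(y).$$
If $G_k(y)$ is contained in some $U_\xi$, choose such a $\xi$ and call it $\xi_{k,y}$. Otherwise $G_k(y)\subset\{x\}\cup D$ for some $x\in Y$, and since $y\in G_k(y)$, we have $x=y$, that is, $G_k(y)\subset\{y\}\cup D$.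

**Step 3 (the branch $d$).** We choose the level after all these choices, and then run the recursion of Section 4. Since $Y$ is countable, there is $\zeta<\omega_1$ greater than all $\gamma_{k,y}$ and all $\xi_{k,y}$. Define $m\in\omega^\omega$ recursively. For odd $n$ write $y_n=x(z_\zeta{\restriction}n,m{\restriction}n)$, which depends only on $m{\restriction}n$. Put
$$m(i)=\max\{c_{k,y_i}:k\le i\}\quad(i\text{ odd}),\tag{7}$$
$$m(i)=\max\big(\{0\}\cup\{u_{k,y_n}(\zeta,m{\restriction}i):k\le i,\ n<i\text{ odd}\}\big)\quad(i\text{ even}).\tag{8}$$
Each maximum is over a finite set and uses only $m{\restriction}i$. Let $d=(\zeta,m)$ and fix $k$.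

**Step 4 (if $n\in A_\zeta$ and $n\ge k$, then $d\in G_k(y_n)$).** We check the conditions in (5) for $d$ to lie in $E_{\gamma_{k,y_n},c_{k,y_n},u_{k,y_n}}(z_\zeta{\restriction}n,m{\restriction}n)$. We have $z_\zeta{\restriction}n\subset z_\zeta$, $n\in A_\zeta$, $m{\restriction}n\subset m$ and $\zeta>\gamma_{k,y_n}$. As $n$ is odd and $k\le n$, (7) gives $m(n)\ge c_{k,y_n}$. For the even number $i=n+1$ we have $k\le i$ and $n<i$, so (8) gives $m(i)\ge u_{k,y_n}(\zeta,m{\restriction}i)$. Hence $d\in G_k(y_n)$.

**Step 5 (the map $n\mapsto G_k(y_n)$ is finite-to-one on $A_\zeta$).** This ensures that Step 4 yields infinitely many different members. Let $j\in A_\zeta$ and $G=G_k(y_j)$. Any $n$ with $G_k(y_n)=G$ satisfies $y_n\in G$. If $\xi=\xi_{k,y_j}$ is defined, then $\xi<\zeta$ and $G\subset U_\xi$. So $y_n\in G$ with $n\in A_\zeta$ implies $n\in A_\zeta\cap B_{\xi+1}$, which is finite by (3). Otherwise $G\subset\{y_j\}\cup D$, and $n=j$ is the only possibility, since the points $y_n$ have different lengths.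

**Step 6 (conclusion).** The set $\{n\in A_\zeta:n\ge k\}$ is infinite. By Steps 4 and 5, $d$ lies in infinitely many members of $\mathcal G_k$. As $k$ was arbitrary, $\operatorname{ord}(d,\mathcal G_k)$ is infinite for every $k$. The refinements were arbitrary too, so $\mathcal U$ has no sequence as in the definition of submetacompactness, and $X$ is not submetacompact. Together with Sections 7 and 9 this proves Theorem A. $\blacksquare$

By Theorem B, this space $X$ is suborthocompact but not closed-suborthocompact.
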